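# Many hubs in one component: the barely subcritical configuration model with finite third moment

## Half-edges, size-biased degrees and the barely subcritical window

**Definition 1 (configuration model).** For each $n$ let $d=(d_1,\dots,d_n)$ be a degree sequence whose sum $\ell=\ell_n=\sum_i d_i$ is even. Vertex $i$ receives $d_i$ half-edges, and the $\ell$ half-edges are paired uniformly at random. The resulting multigraph is $\mathrm{CM}_n(d)$. Write $D_n$ for the degree of a uniformly chosen vertex, so $\mathbb E[D_n^k]=\frac1n\sum_i d_i^k$, and $d_{\max}=\max_i d_i$. The size of a component is its number of vertices, and $|\mathcal C_{\max}|$ is the size of the largest one.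

*Example.* For $d=(1,1,2)$ there are four half-edges and three pairings. Two of them attach both leaves to the vertex of degree $2$. The third joins the leaves to each other and puts a loop on the vertex of degree $2$. So $|\mathcal C_{\max}|=3$ with probability $2/3$ and $|\mathcal C_{\max}|=2$ with probability $1/3$.

**Definition 2 (size-biased degree).** $D^*=D^*_n$ is the degree of the vertex of a uniform half-edge: $\mathbb P(D^*=k)=k\,\#\{i:d_i=k\}/\ell$. Put
$$\nu_n=\frac{\mathbb E[D_n(D_n-1)]}{\mathbb E[D_n]},\qquad \varepsilon_n=\nu_n-1=\frac1\ell\sum_i d_i(d_i-2).$$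
Then
$$\mathbb E[D^*]=\frac1\ell\sum_i d_i^2=\nu_n+1,\qquad s_n:=\mathbb E[(D^*)^2]=\frac1\ell\sum_i d_i^3=\frac{\mathbb E[D_n^3]}{\mathbb E[D_n]} .\tag{1}$$

*Example.* For $d=(1,1,1,3)$ we have $\ell=6$, and $D^*$ is $1$ or $3$ with probability $\frac12$ each. So $\mathbb E[D^*]=2$, $\nu_n=1$, $\varepsilon_n=0$.

When we follow a half-edge to a new vertex we find about $D^*-1$ further half-edges, and $\nu_n=\mathbb E[D^*]-1$ is the mean offspring number.

**Definition 3 (standing assumptions).** As $n\to\infty$: $D_n\to D$ in distribution; $\mathbb E[D_n^k]\to\mathbb E[D^k]<\infty$ for $k=1,2,3$; and $\mathbb E[D]>0$, $\mathbb P(D=1)>0$, $\mathbb P(D=2)<1$.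

*Example.* Let $n$ be even, with $\lfloor n/4\rfloor$ vertices of degree $3$ and the others of degree $1$. All degrees are odd and $n$ is even, so $\ell$ is even. The assumptions hold with $\mathbb P(D=1)=\frac34$, $\mathbb P(D=3)=\frac14$.

**Definition 4 (barely subcritical regime).** This means $\varepsilon_n\to0$, $\varepsilon_n<0$ and $|\varepsilon_n|n^{1/3}\to\infty$. (The critical window is $\nu_n=1+\lambda n^{-1/3}+o(n^{-1/3})$ with $\lambda\in\mathbb R$ fixed.)

*Example.* Let $e_n\to0$ with $ne_n^3\to\infty$, let $n$ be even, take $n_3=\lfloor\frac n4(1-\frac32e_n)\rfloor$ vertices of degree $3$ and the other $n_1=n-n_3$ of degree $1$. Then $\sum_i d_i(d_i-2)=3n_3-n_1=4n_3-n=-\frac32e_nn+O(1)$ and $\ell\sim\frac32n$. Since $e_nn\to\infty$, $\varepsilon_n=-(1+o(1))e_n$.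

**Definition 5 (tight and bounded away from zero in probability).** Positive random variables $X_n$ have this property if for every $\eta>0$ there are $0<c<C<\infty$ with $\mathbb P(c\le X_n\le C)\ge1-\eta$ for all large $n$.

*Example.* If every $X_n$ is uniform on $(0,1)$, it holds, although no single $c$ serves all $\eta$. If $X_n\to\infty$ in probability along a subsequence, it fails.

**Conventions.** From here on we are in the barely subcritical regime under the standing assumptions, and
$$\varepsilon=|\varepsilon_n|,\quad N=n\varepsilon^3\to\infty,\quad L=\log N\to\infty,\quad \Delta=d_{\max},\quad a=\varepsilon\Delta .$$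
So $\mathbb E[D^*]=2-\varepsilon$, and $\ell\asymp n$. Let $\sigma^2=\mathbb E[D^3]/\mathbb E[D]-4$. The limit of the law of $D^*$ has mean $2$ and second moment $\sigma^2+4$, so its variance is $\sigma^2$. It charges $1$ and does not charge $0$; as its mean is $2$, it must charge $\{3,4,\dots\}$. So $\sigma^2>0$, and for large $n$ we have $4<s_n\le C$ and $\Delta\ge3$. Constants $c,C,\dots\in(0,\infty)$ may change from line to line and depend only on the law of $D$ unless we say otherwise. "Whp" means with probability tending to $1$. All statements are for $n$ large.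

**Textbook facts.** We use four.

1. Kolmogorov's inequality: for independent centered $\xi_i$ with finite variance, $\mathbb P(\max_{t\le k}|\xi_1+\dots+\xi_t|\ge x)\le x^{-2}\sum_{i\le k}\mathrm{Var}(\xi_i)$.
2. Optional stopping: a supermartingale does not increase in mean between a fixed time and a later bounded stopping time.
3. Change of measure: if $dQ/d\mathbb P=f>0$, then $\mathbb P(E)=\mathbb E_Q[f^{-1};E]$.
4. If $X_n\ge0$, $X_n\to X$ in distribution and $\mathbb E X_n\to\mathbb E X<\infty$, then $(X_n)$ is uniformly integrable.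

## The proposed order $M_n$

Open Problem 4.13 of "Stochastic Processes On Random Graphs" (https://www.win.tue.nl/~rhofstad/SaintFlour_SPoRG.pdf) asks for the size of the largest component in the barely subcritical regime under convergence of the third moment (printed there as $\mathbb E[D_3^2]\to\mathbb E[D^3]$), and asks to show that it has order
$$M_n=\max\Big\{\frac{d_{\max}}{\varepsilon},\ \varepsilon^{-2}\log(n\varepsilon^3)\Big\}.$$

Three quoted results are the background. (i) Inside the critical window, the scaling of the maximal clusters in the finite third-moment setting agrees with that for the Erdős–Rényi random graph. (ii) (Janson; an informal paraphrase, under the hypotheses of his theorem.) If $\nu_n\to\nu<1$, the largest component has size $\frac{d_{\max}}{1-\nu}(1+o_{\mathbb P}(1))$. (iii) In the Erdős–Rényi random graph the largest barely subcritical component has size of order $\varepsilon^{-2}\log(n\varepsilon^3)$.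

We read the problem as follows. **The claim:** $|\mathcal C_{\max}|/M_n$ is tight and bounded away from zero in probability, that is,
$$\forall\eta>0\ \exists\,0<c<C<\infty:\quad \mathbb P(c\le|\mathcal C_{\max}|/M_n\le C)\ge1-\eta\ \text{ for all large } n.\tag{2}$$
Is it true? If not, what is the order of $|\mathcal C_{\max}|$?

The answer: the lower half of (2) always holds, the upper half can fail, and for every sequence the order is $L/(\varepsilon\theta_n)$ for an explicit $\theta_n$.

## One hub, and degrees one and three, by hand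

Explore a component one edge at a time and count the half-edges still to be paired. Each step uses one of them together with its partner, and a new vertex of degree $d$ contributes $d$, so the count changes by about $D^*-2$, with mean $-\varepsilon$. The component is explored when the count reaches $0$. The next two computations are estimates; the proofs come later.

*One hub.* Start at a vertex of degree $\Delta$. With drift $-\varepsilon$ the count reaches $0$ after about $\Delta/\varepsilon$ steps. Over that time it fluctuates by order $\sqrt{\Delta/\varepsilon}$, which is small compared with $\Delta$ exactly when $\varepsilon\Delta$ is large. This suggests a component of size about $\Delta/\varepsilon$ when $\varepsilon\Delta\to\infty$.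

*Degrees $1$ and $3$.* Here $D^*-2=\mp1$, and mean $-\varepsilon$ forces $\mathbb P(D^*=1)=\frac{1+\varepsilon}2$, $\mathbb P(D^*=3)=\frac{1-\varepsilon}2$. Then
$$\varphi(\theta):=\mathbb E[e^{\theta(D^*-2)}]=\tfrac{1+\varepsilon}2e^{-\theta}+\tfrac{1-\varepsilon}2e^{\theta}$$
is smallest when the two terms are equal, $e^{2\theta}=\frac{1+\varepsilon}{1-\varepsilon}$, and the minimum is $\sqrt{1-\varepsilon^2}$. So the walk stays up for $k$ steps with probability about $(1-\varepsilon^2)^{k/2}\approx e^{-k\varepsilon^2/2}$, times the probability, of order $\varepsilon$, of surviving the first $\varepsilon^{-2}$ steps. Thus about $n\varepsilon e^{-k\varepsilon^2/2}$ vertices lie in components larger than $k$. Divide by $k\approx\varepsilon^{-2}$, up to logarithms: there are about $N e^{-k\varepsilon^2/2}$ such components, and the largest has $k\approx2\varepsilon^{-2}\log N$.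

Together these suggest $M_n$: one hub, or one Gaussian fluctuation, whichever is larger.

## Where tilts of order $\varepsilon$ stop working

The natural proof of an upper bound of order $M_n$ takes $\theta=\varepsilon/\sigma^2$ and expands
$$\varphi(\theta)=1-\varepsilon\theta+\tfrac12\theta^2\,\mathbb E[(D^*-2)^2]+\dots\approx1-\frac{\varepsilon^2}{2\sigma^2},$$
so that $e^{\theta\cdot\text{count}}$ shrinks in mean by the factor $e^{-\varepsilon^2/(2\sigma^2)}$ per step. The expansion is legitimate when $\theta\Delta\to0$. When $\varepsilon\Delta\to\infty$ it can be badly wrong, as the following sequence shows.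

**Construction (many hubs).** Let $e_n\to0$ with $ne_n^3\to\infty$. Let $n_h\ge1$ and odd $h\ge5$ be integers depending on $n$, with $h\to\infty$ and $n_hh^3=o(n)$. Let $n_2\in\{0,1\}$ with $n_2\equiv n$ mod $2$. Take $n_h$ vertices of degree $h$, $n_2$ of degree $2$,
$$n_3=\Big\lfloor\tfrac14\big(n-n_2-n_h-n_hh(h-2)-\tfrac32e_nn\big)\Big\rfloor$$
of degree $3$, and $n_1=n-n_2-n_3-n_h$ of degree $1$.

*It satisfies everything.* The number of odd-degree vertices is $n-n_2$, which is even, so $\ell$ is even. Since $n_hh^3=o(n)$ and $e_n\to0$, we have $n_3/n\to\frac14$, $n_1/n\to\frac34$, and the hubs contribute $n_hh^k/n\to0$ to the $k$-th moment for $k\le3$. So $D_n\to D$ with $\mathbb P(D=1)=\frac34$, $\mathbb P(D=3)=\frac14$, the first three moments converge, $D$ is non-degenerate as required, and $\ell\sim\frac32n$. Finally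
$$\sum_id_i(d_i-2)=-n_1+3n_3+n_hh(h-2)=4n_3-(n-n_2-n_h)+n_hh(h-2)=-\tfrac32e_nn+O(1),$$
and $e_nn\to\infty$, so $\varepsilon_n=-(1+o(1))e_n$. Hence $n\varepsilon^3\sim ne_n^3\to\infty$ and $L=\log(ne_n^3)+o(1)$. Also $d_{\max}=h$.

*A choice of parameters.* Let $a_n\to\infty$ with $\log a_n=o(\log(ne_n^3))$; for instance $a_n=\log(ne_n^3)$. Let $h$ be odd with $|h-a_n/e_n|\le2$, and $n_h=\lfloor n/(h^3a_n)\rfloor$. Then $h\sim a_n/e_n\sim a_n/\varepsilon$, and $n/(h^3a_n)\sim ne_n^3/a_n^4\to\infty$. So $n_h\ge1$, $n_h\ge n/(2h^3a_n)$, and $n_hh^3/n\le1/a_n\to0$, as the construction needs.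

*The exact point of failure.* For these parameters fix any $z>0$ and take $\theta=z\varepsilon$. Since $e^y-1-y\ge0$ for all real $y$, and $e^y-1-y\ge\frac12e^y$ for $y\ge2$,
$$\varphi(z\varepsilon)\ \ge\ 1-z\varepsilon^2+\frac{n_hh}{\ell}\cdot\frac12e^{z\varepsilon(h-2)} .$$
Using $\ell\le2n$ and $h\le2a_n/\varepsilon$, $\frac{n_hh}{\ell}\ge\frac1{4h^2a_n}\ge\frac{\varepsilon^2}{16a_n^3}$. And $z\varepsilon(h-2)\ge za_n/2$. So $\varphi(z\varepsilon)-1\ge\varepsilon^2\big(\frac{e^{za_n/2}}{32a_n^3}-z\big)>0$ for large $n$. No tilt of order $\varepsilon$ gives a decreasing exponential moment, whatever the constant.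

*The failure is real.* Here is an estimate that shows what happens. Run the walk for $k=x\varepsilon^{-2}$ steps. It meets on average $kn_hh/\ell\approx\frac23x/a_n^3$ hubs. To cancel the drift, a total of $k\varepsilon=x/\varepsilon$, with hubs of degree $a_n/\varepsilon$, it must meet $x/a_n$ of them. A Poisson variable of mean $\frac23x/a_n^3$ reaches $x/a_n$ with probability about $\exp(-2x\log a_n/a_n)$. This is far more likely than the Gaussian $e^{-x/(2\sigma^2)}$. Setting the probability equal to $1/N$ gives $x\approx a_nL/(2\log a_n)$, hence a component of size about $\varepsilon^{-2}a_nL/(2\log a_n)$. For $a_n=L$ this is of order $\varepsilon^{-2}L^2/\log L$, while $M_n\asymp\varepsilon^{-2}L$. A component can collect many hubs of degree $a_n/\varepsilon$, and that beats both a single hub and Gaussian fluctuations.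

So the right tilt depends on the whole degree sequence.

## The tilt $\theta_n$ and the three theorems

Let
$$G(\theta):=\mathbb E[D^*(e^{\theta D^*}-1)]=\frac1\ell\sum_id_i^2(e^{\theta d_i}-1),\qquad G(\theta_n)=\varepsilon .\tag{3}$$
On $[0,\infty)$ the function $G$ is continuous, convex and strictly increasing from $0$ to $\infty$, so $\theta_n>0$ is well defined and unique. Its meaning: $\mathbb E[D^*e^{\theta D^*}]-2=G(\theta)-\varepsilon$, so at $\theta_n$ the tilt just makes up the missing drift (before normalization). Let also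
$$I_n:=-\min_\theta\log\varphi(\theta),\qquad\varphi(\theta)=\mathbb E[e^{\theta(D^*-2)}].$$

*Example.* For degrees $1$ and $3$ we found $I_n=-\frac12\log(1-\varepsilon^2)\sim\varepsilon^2/2$. Here $s_n\to5$, $G(\theta)=s_n\theta+O(\theta^2)$, so $\theta_n\sim\varepsilon/5$. Indeed $I_n\asymp\varepsilon\theta_n$.

Put $K:=3(\sigma^2+4)/\sigma^2$, a fixed constant with $K\ge3$.

**Theorem A (order of $|\mathcal C_{\max}|$ for every sequence).** There are $0<c<C$ depending only on the law of $D$ with
$$\mathbb P\Big(c\,\frac{L}{\varepsilon\theta_n}\le|\mathcal C_{\max}|\le C\,\frac{L}{\varepsilon\theta_n}\Big)\to1,\qquad\tfrac12\varepsilon\theta_n\le I_n\le K\varepsilon\theta_n.\tag{4}$$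

**Theorem B (sharp constants).**
1. For every $\delta>0$, $|\mathcal C_{\max}|\le(1+\delta)L/I_n$ whp.
2. If $\theta_nd_{\max}=o(L)$ (in particular if $\varepsilon d_{\max}=o(L)$), then $|\mathcal C_{\max}|\,I_n/L\to1$ in probability.
3. If $\varepsilon d_{\max}\to0$, then $|\mathcal C_{\max}|=(2\sigma^2+o_{\mathbb P}(1))\,\varepsilon^{-2}\log(n\varepsilon^3)$.
4. If $\varepsilon d_{\max}\to\infty$, then $|\mathcal C_{\max}|\ge(1-\delta)d_{\max}/\varepsilon$ whp for every $\delta\in(0,1)$.

**Theorem C (the claim).**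
1. (Universal bounds.) Whp
$$cM_n\le|\mathcal C_{\max}|\le C\,\frac{d_{\max}}{\varepsilon}\cdot\frac{L}{\log(1+\varepsilon d_{\max})}.$$
2. (Criterion.) The claim (2) holds for a given sequence if and only if $\liminf_n\theta_n/\min\{\varepsilon,L/d_{\max}\}>0$.
3. (Disproof.) Let $e_n\to0$ with $ne_n^3\to\infty$, and let $a_n\to\infty$ with $\log a_n=o(\log(ne_n^3))$. There is a degree sequence satisfying the standing assumptions with $\varepsilon_n=-(1+o(1))e_n$, $d_{\max}=(1+o(1))a_n/e_n$, and whp
$$|\mathcal C_{\max}|/M_n\ge c\min(a_n,L)/\log a_n\to\infty.$$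
It attains the upper bound in (1) up to constants. For $a_n=\log(ne_n^3)$: $M_n\asymp\varepsilon^{-2}L$, but $|\mathcal C_{\max}|\asymp\varepsilon^{-2}L^2/\log L$ whp.
4. (Positive results.) The claim holds if
   - (a) $\sup_n\varepsilon d_{\max}<\infty$; or
   - (b) $\liminf\log(1+\varepsilon d_{\max})/L>0$; or
   - (c) $\sup_n\mathbb E[D_n^p]<\infty$ for some $p>3$ and $\varepsilon\le n^{-\kappa}$ for some $\kappa>0$; or
   - (d) $\sup_n\mathbb E[e^{\kappa D_n}]<\infty$ for some $\kappa>0$; or
   - (e) there is no subsequence along which $\varepsilon d_{\max}\to\infty$ and $\log(\varepsilon d_{\max})=o(L)$.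

By part 3, condition (4e) is the best possible condition in terms of $(\varepsilon_n,d_{\max})$ alone, with these two quantities prescribed up to factors $1+o(1)$: whenever $a_n\to\infty$ and $\log a_n=o(\log(ne_n^3))$, a counterexample exists.

The plan of proof: estimates on $\theta_n$ and $I_n$; the upper bound with the tilt $\theta^\circ$ that minimizes $\varphi$; the lower bound by forcing the walk upward in one of many blocks; then Theorem C, which is a comparison of $\theta_n$ with $\min\{\varepsilon,L/d_{\max}\}$.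

## How large the tilt and the rate are

**Step 1: size of the maximal degree.** We need three inequalities that let us ignore depletion later. By fact 4, $(D_n^3)$ is uniformly integrable. For fixed $R$, if $\Delta>R$ the vertex of degree $\Delta$ alone contributes $\Delta^3/n$ to $\mathbb E[D_n^31\{D_n>R\}]$, so $\Delta^3/n\le R^3/n+\mathbb E[D_n^31\{D_n>R\}]$. Let $n\to\infty$, then $R\to\infty$: $\Delta^3=o(n)$. So $\Delta\le n^{1/3}$ for large $n$, and inserting this,
$$\frac{\Delta}{\varepsilon^2n}\le N^{-2/3},\qquad\frac{\Delta^2}{\varepsilon n}\le N^{-1/3},\qquad Na^{-2}=\frac{n\varepsilon}{\Delta^2}\ge N^{1/3}.\tag{5}$$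

**Step 2: the special tilts.** For large $n$, $D^*$ takes the value $1$ and a value at least $3$, so $(\log\varphi)''$, the variance of $D^*$ under the tilted law, is positive: $\log\varphi$ is strictly convex. Its derivative is
$$(\log\varphi)'(\theta)=\frac{\mathbb E[D^*e^{\theta D^*}]}{\mathbb E[e^{\theta D^*}]}-2,$$
which is $-\varepsilon$ at $0$ and tends to $\Delta-2\ge1$ as $\theta\to\infty$. So there is a unique minimizer $\theta^\circ>0$, $I_n=-\log\varphi(\theta^\circ)$, and for $\kappa\in(0,1]$ there is a unique $\theta_\kappa>\theta^\circ$ with $(\log\varphi)'(\theta_\kappa)=\kappa\varepsilon$.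

**Lemma 1.** For $n$ large:
- (a) $\theta_n\le\varepsilon/s_n\le\varepsilon/4$.
- (b) $\theta_n\Delta\ge c\log(1+a)$; hence $\theta_n\ge c\min(\varepsilon,1/\Delta)$ and $1/\theta_n\le C(1/\varepsilon+\Delta)$.
- (c) For all $x>0$ with $\mathbb P(D^*\ge x)>0$, $\theta_n\le x^{-1}\log\big(1+\varepsilon/\mathbb E[D^*1\{D^*\ge x\}]\big)$. Moreover $\theta_n\le C\min(\varepsilon,L/\Delta)$.
- (d) $\theta^\circ\le\theta_\kappa\le K\theta_n$, $G(\theta_\kappa)\le K\varepsilon$, and $\tfrac12\varepsilon\theta_n\le I_n\le K\varepsilon\theta_n\le K\varepsilon^2$.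

*Proof of (a).* Since $e^x-1\ge x$, $\varepsilon=G(\theta_n)\ge\theta_n\mathbb E[(D^*)^2]=\theta_ns_n$, and $s_n>4$.

*Proof of (b).* Let $x=\theta_n\Delta$. Since $e^y-1\le ye^y$, $\varepsilon=G(\theta_n)\le\theta_n\mathbb E[(D^*)^2e^{\theta_nD^*}]\le\theta_ne^xs_n$. Multiply by $\Delta$: $a\le s_nxe^x$. Now $e^{2x}-1=2e^x\sinh x\ge2xe^x$, so $a\le s_n(e^{2x}-1)$, that is, $x\ge\frac12\log(1+a/s_n)$. By concavity of $\log(1+\cdot)$ and $s_n\ge1$, this is at least $\frac1{2s_n}\log(1+a)$, and $s_n\le C$. Finally $\log(1+a)\ge(\log2)\min(a,1)$, and $\min(a,1)/\Delta=\min(\varepsilon,1/\Delta)$; take reciprocals.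

*Proof of (c).* Keep in $G(\theta_n)$ only the values $D^*\ge x$: $\varepsilon\ge\mathbb E[D^*1\{D^*\ge x\}](e^{\theta_nx}-1)$. This is the first bound. For the second: if $a\le L$, then $\min(\varepsilon,L/\Delta)=\varepsilon$ and (a) applies. If $a>L\ge1$, take $x=\Delta$. Since $\mathbb E[D^*1\{D^*\ge\Delta\}]\ge\Delta^2/\ell$,
$$\theta_n\Delta\le\log(1+\varepsilon\ell/\Delta^2)=\log(1+\varepsilon^3\ell/a^2)\le\log(1+CN)\le2L,$$
and $\min(\varepsilon,L/\Delta)=L/\Delta$.

*Proof of (d).* First the lower bound on $I_n$. Let $g(x)=e^x-1-x=\sum_{k\ge2}x^k/k!$. Since $\frac x2(e^x-1)=\sum_{k\ge2}\frac{x^k}{2(k-1)!}$ and $k!\ge2(k-1)!$ for $k\ge2$, $g(x)\le\frac x2(e^x-1)$ for $x\ge0$. Hence for $\theta\ge0$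
$$\log\varphi(\theta)\le-2\theta+\mathbb E[e^{\theta D^*}-1]=-\varepsilon\theta+\mathbb E[g(\theta D^*)]\le-\varepsilon\theta+\tfrac\theta2G(\theta).\tag{6}$$
At $\theta=\theta_n$ the right side is $-\frac12\varepsilon\theta_n$, so $I_n\ge\frac12\varepsilon\theta_n$.

Next we find a tilt of order $\theta_n$ at which the drift is already $\ge\varepsilon$. Let $\bar\theta$ solve $G(\bar\theta)=K\varepsilon$. Since $G$ is convex, $G(0)=0$ and $K\ge1$, $G(K\theta_n)\ge KG(\theta_n)=K\varepsilon$, so $\bar\theta\le K\theta_n$. Since $G(\theta)\ge\theta s_n$, also $\bar\theta\le K\varepsilon/s_n$. Now $\mathbb E[D^*e^{\bar\theta D^*}]=\mathbb E[D^*]+G(\bar\theta)=2-\varepsilon+K\varepsilon$, and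
$$\mathbb E[e^{\bar\theta D^*}]=1+\bar\theta(2-\varepsilon)+\mathbb E[g(\bar\theta D^*)]\le1+2\bar\theta+\tfrac K2\varepsilon\bar\theta .$$
With $1/(1+u)\ge1-u$ and $\bar\theta\le C\varepsilon$,
$$\frac{\mathbb E[D^*e^{\bar\theta D^*}]}{\mathbb E[e^{\bar\theta D^*}]}\ge2+(K-1)\varepsilon-4\bar\theta-C\varepsilon^2\ge2+\Big[K\Big(1-\frac4{s_n}\Big)-1\Big]\varepsilon-C\varepsilon^2\ge2+\varepsilon .$$
The last step holds for large $n$ because $K(1-4/s_n)\to K\sigma^2/(\sigma^2+4)=3$; this is why $K$ was chosen so. Thus $(\log\varphi)'(\bar\theta)\ge\varepsilon\ge\kappa\varepsilon$, and by convexity $\theta^\circ\le\theta_\kappa\le\bar\theta\le K\theta_n$. Since $G$ increases, $G(\theta_\kappa)\le G(\bar\theta)=K\varepsilon$.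

Finally, by Jensen, $\varphi(\theta^\circ)\ge e^{\theta^\circ\mathbb E[D^*-2]}=e^{-\varepsilon\theta^\circ}$, so $I_n\le\varepsilon\theta^\circ\le K\varepsilon\theta_n\le K\varepsilon^2$ by (a). $\square$

This proves the second half of (4).

## Upper bound: an exponential supermartingale at the tilt $\theta^\circ$

**Step 1: the exploration.** This step replaces a component by a walk. Fix a vertex $v$ with $d_v\ge1$ and let $A_0=d_v$ be the number of active half-edges. While $A_{i-1}>0$, step $i$ takes an active half-edge by a fixed rule and pairs it with a uniform one of the $\ell-2i+1$ other unpaired half-edges. Let $X_i$ be the degree of the new vertex if one is found, and $X_i=0$ otherwise. A new vertex changes the number of active half-edges by $-1+(X_i-1)$; without one, two active half-edges disappear. In both cases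
$$Y_i:=A_i-A_{i-1}=X_i-2 .$$
Let $T=T_v$ be the first $i$ with $A_i=0$, and set $A_i=0$ for $i\ge T$. The component of $v$ has $T$ edges, so $|\mathcal C(v)|\le T+1$. Let $\mathcal F_i$ be the information after $i$ steps.

Write $\ell/(\ell-2i+1)=1+q_i$ and consider only $i\le i_{\max}:=\lfloor N^{-1/3}\varepsilon n\rfloor$. Then $0\le q_i\le CN^{-1/3}\varepsilon=o(\varepsilon)$ uniformly. An unexplored vertex $u$ is found at step $i$ with probability $(1+q_i)d_u/\ell$. So on $\{A_{i-1}>0\}$, for $F\ge0$ with $F(0)=0$,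
$$\mathbb E[F(X_i)\mid\mathcal F_{i-1}]\le(1+q_i)\,\mathbb E[F(D^*)].\tag{7}$$

**Step 2: three one-step estimates, on $\{A_{i-1}>0\}$.**

(U1) *Exponential decay.* Put $W=\mathbb E[e^{\theta^\circ D^*}]=e^{2\theta^\circ}\varphi(\theta^\circ)=e^{2\theta^\circ-I_n}\le e^{2\theta^\circ}$. By (7) with $F(x)=e^{\theta^\circ x}-1$,
$$\mathbb E[e^{\theta^\circ Y_i}\mid\mathcal F_{i-1}]\le e^{-2\theta^\circ}\big(1+(1+q_i)(W-1)\big)=e^{-2\theta^\circ}W\big(1+q_i(1-\tfrac1W)\big)\le e^{-I_n+2\theta^\circ q_i}\le\rho,$$
where we used $1-1/W\le\log W\le2\theta^\circ$, and $\rho:=\exp(-I_n+2\theta^\circ\max_{i\le i_{\max}}q_i)$. Since $\theta^\circ q_i\le K\theta_n\cdot o(\varepsilon)=o(I_n)$ by Lemma 1(d), $\rho=e^{-(1-o(1))I_n}<1$.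

(U2) *Nonpositive drift.* By (7) with $F(x)=x$, $\mathbb E[Y_i\mid\mathcal F_{i-1}]\le(1+q_i)(2-\varepsilon)-2\le-\varepsilon+2q_i\le0$.

(U3) *The walk moves.* $Y_i=-1$ exactly when a new vertex of degree $1$ is found. At most $i$ vertices are explored before step $i$, so $\mathbb P(Y_i=-1\mid\mathcal F_{i-1})\ge(\#\{u:d_u=1\}-i)/\ell\ge c_3>0$, because $\#\{u:d_u=1\}\sim\mathbb P(D=1)n$ and $i_{\max}=o(n)$.

**Step 3: surviving another $\varepsilon^{-2}$ steps costs a factor $\varepsilon A_t$.** Without this factor we would get $\log(n\cdot\text{something larger})$ instead of $L=\log(n\varepsilon^3)$.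

**Lemma 2.** Let $k_1=\lceil\varepsilon^{-2}\rceil$. If $t+k_1\le i_{\max}$, then $\mathbb P(T>t+k_1\mid\mathcal F_t)\le C\varepsilon A_t$.

*Proof.* Let $H=1/\varepsilon$. If $A_t=0$, then $T\le t$; if $A_t\ge H$, the bound is trivial with $C\ge1$. Otherwise let $\tau$ be the first $i\ge t$ with $A_i=0$ or $A_i\ge H$. Let $\gamma(x)=x(2H-x)$ on $[0,H]$ and $\gamma(x)=H^2$ for $x\ge H$. It is concave, $C^1$ and nondecreasing. For $x\in[1,H)$ and $x+y\ge0$,
$$\gamma(x+y)\le\gamma(x)+\gamma'(x)y-y^21\{y\le0\}:$$
for $y\le0$ this is an equality of quadratics, and for $y>0$ it is the tangent bound. With $x=A_{i-1}$, $y=Y_i$, using (U2) and $\gamma'\ge0$ for the linear term and (U3) for the other one, the conditional drift of $\gamma(A_i)$ before $\tau$ is at most $-\mathbb P(Y_i=-1\mid\mathcal F_{i-1})\le-c_3$. So $\gamma(A_{i\wedge\tau})+c_3(i\wedge\tau)$ is a supermartingale for $t\le i\le t+k_1$, and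
$$c_3\,\mathbb E[\tau\wedge(t+k_1)-t\mid\mathcal F_t]\le\gamma(A_t)\le2HA_t .$$
By Markov, $\mathbb P(\tau>t+k_1\mid\mathcal F_t)\le2HA_t/(c_3k_1)\le2\varepsilon A_t/c_3$. By (U2), $A_{i\wedge\tau}$ is a nonnegative supermartingale, so optional stopping gives $\mathbb P(\tau\le t+k_1,A_\tau\ge H\mid\mathcal F_t)\le A_t/H=\varepsilon A_t$. If $T>t+k_1$, then either $\tau>t+k_1$, or $\tau\le t+k_1$ and $A_\tau\ge H$, since $A_\tau=0$ would mean $T\le t+k_1$. $\square$

**Step 4: the tail of one component.** Let $f(x)=e^{\theta^\circ x}-1$. For $i\le i_{\max}$ and $A_{i-1}>0$, (U1) and $\rho<1$ give $\mathbb E[f(A_i)\mid\mathcal F_{i-1}]\le\rho e^{\theta^\circ A_{i-1}}-1\le\rho f(A_{i-1})$; for $A_{i-1}=0$ both sides are $0$. So $\mathbb E f(A_k)\le\rho^kf(d_v)$. Since $A_k\le f(A_k)/\theta^\circ$, Lemma 2 at $t=k$ gives, if $k+k_1\le i_{\max}$,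
$$\mathbb P(T_v>k+k_1)\le C\varepsilon\,\mathbb E[A_k]\le\frac{C\varepsilon}{\theta^\circ}\rho^k(e^{\theta^\circ d_v}-1).$$

**Step 5: sum over vertices.** The factor $1/\theta^\circ$ now cancels:
$$\sum_v(e^{\theta^\circ d_v}-1)\le\sum_vd_v(e^{\theta^\circ d_v}-1)=\ell(W-1)\le\ell(e^{2\theta^\circ}-1)\le3\theta^\circ\ell,$$
since $\theta^\circ\le K\varepsilon\to0$. If $|\mathcal C_{\max}|\ge k+k_1+2$, every vertex $v$ of that component has $d_v\ge1$ and $T_v\ge k+k_1+1$, and there are at least $k$ such vertices. By Markov,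
$$\mathbb P(|\mathcal C_{\max}|\ge k+k_1+2)\le\frac1k\sum_{v:d_v\ge1}\mathbb P(T_v>k+k_1)\le\frac{C\varepsilon n}k\rho^k .\tag{8}$$

**Step 6: choose $k$.** Take $k=\lceil(1+\delta)L/I_n\rceil$. First, the range: by Lemma 1, $1/I_n\le2/(\varepsilon\theta_n)\le C(\varepsilon^{-2}+\Delta/\varepsilon)$, so by (5)
$$\frac k{\varepsilon n}\le C_\delta L\Big(\frac1N+\frac\Delta{\varepsilon^2n}\Big)\le C_\delta LN^{-2/3},\qquad\frac{k_1}{\varepsilon n}\le\frac2N,$$
both much smaller than $N^{-1/3}$. As $N^{-1/3}\varepsilon n=N^{2/3}\varepsilon^{-2}\to\infty$, the integer part in $i_{\max}$ is harmless, and $k+k_1\le i_{\max}$. Second, the probability: $1/k\le I_n/L\le K\varepsilon^2/L$ and $\rho^k\le N^{-(1+\delta)(1-o(1))}$, so (8) is at most $CN\cdot N^{-(1+\delta)(1-o(1))}\to0$. Third, the size: $k_1+2=O(\varepsilon^{-2})=O(1/I_n)=o(L/I_n)$ because $I_n\le K\varepsilon^2$. Since $\delta>0$ is arbitrary, Theorem B(1) follows. With $I_n\ge\frac12\varepsilon\theta_n$ it gives the upper half of Theorem A. $\square$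

## Exploration by independent samples, and one hub

For lower bounds we drive the exploration by i.i.d. variables, so that a change of measure is simple.

**Step 1: the exploration.** Let $y_1,y_2,\dots$ be i.i.d. uniform half-edges, and $v(y)$ the vertex of $y$. Start with an explored set $U_0$: either $\emptyset$, with $A_0=0$, or a single vertex $v_0$ with all its half-edges active, $A_0=d_{v_0}$. Active half-edges are the unpaired half-edges of explored vertices, and $A_t$ is their number after step $t$.

- If $A_{t-1}=0$: if $v(y_t)$ is unexplored, it becomes explored and all its half-edges become active; otherwise nothing happens.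
- If $A_{t-1}>0$: let $x_t$ be the first active half-edge in a fixed order. If $y_t$ is unpaired and $y_t\ne x_t$, pair $x_t$ with $y_t$; if $v(y_t)$ was unexplored, it becomes explored and its other half-edges become active. Otherwise nothing happens.

Given that $y_t$ is accepted, the partner of $x_t$ is uniform over the unpaired half-edges other than $x_t$. So if we stop at any time and match the remaining half-edges uniformly, we generate $\mathrm{CM}_n(d)$. A sample that causes nothing belongs to an explored vertex. Therefore the explored set at time $t$ is exactly $U_0\cup\{v(y_1),\dots,v(y_t)\}$. Call $t$ *fresh* if $v(y_t)\notin U_0\cup\{v(y_1),\dots,v(y_{t-1})\}$. At a fresh step $A$ changes by $d_{v(y_t)}$ or $d_{v(y_t)}-2$; at any other step by $0$ or $-2$. In all cases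
$$A_t-A_{t-1}\ge d_{v(y_t)}1\{t\text{ fresh}\}-2 .\tag{9}$$

*Example.* For $d=(1,1,2)$ and $U_0=\emptyset$, suppose $y_1$ is a half-edge of the vertex of degree $2$: then $A_1=2$. If $y_2=x_2$, nothing happens and $A_2=2$, while (9) only promises $A_2\ge0$. If $y_2$ is a leaf, $A_2=1$, and (9) is an equality.

**Step 2: one component.** A new root is chosen only when no half-edge is active, so at any time all active half-edges belong to one component. Hence, if $A_t>0$ for all $t\in[t_1,t_2]$, then the vertices discovered in steps $t_1+1,\dots,t_2$, one per fresh step, all lie in one component.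

**Proposition 3 (Theorem B(4)).** If $a=\varepsilon\Delta\to\infty$ (possibly along a subsequence), then $|\mathcal C_{\max}|\ge(1-\delta)\Delta/\varepsilon$ whp for each $\delta\in(0,1)$.

*Proof.* Let $U_0=\{v_0\}$ with $d_{v_0}=\Delta$, $k=\lfloor(1-\delta)\Delta/\varepsilon\rfloor$, and $\hat D_t=d_{v(y_t)}1\{v(y_t)\ne v_0\}$. Let $\Lambda$ be the sum of $\hat D_t$ over those $t\le k$ with $v(y_t)=v(y_{t'})\ne v_0$ for some $t'<t$. Adding up (9), for $t\le k$,
$$A_t\ge\Delta+\sum_{i\le t}(\hat D_i-2)-\Lambda .$$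

*Mean.* The $\hat D_i$ are i.i.d. with mean $2-\varepsilon-\Delta^2/\ell=2-(1+o(1))\varepsilon$ by (5). So $\Delta+\mathbb E\sum_{i\le t}(\hat D_i-2)\ge\Delta-(1+o(1))(1-\delta)\Delta\ge\frac\delta2\Delta$ for $t\le k$.

*Fluctuations.* $\mathrm{Var}(\hat D_i)\le s_n$. By Kolmogorov's inequality, some centered sum with $t\le k$ exceeds $\frac\delta8\Delta$ in absolute value with probability at most $64ks_n/(\delta^2\Delta^2)\le C/(\delta^2a)\to0$.

*Repeats.* Summing over pairs $t'<t$, by (5),
$$\mathbb E\Lambda\le\frac{k^2}2\sum_w\Big(\frac{d_w}\ell\Big)^2d_w=\frac{k^2s_n}{2\ell}\le C\Delta\cdot\frac{\Delta}{\varepsilon^2n}=o(\Delta),$$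
so $\Lambda\le\frac\delta8\Delta$ whp.

Hence whp $A_t\ge\frac\delta4\Delta>0$ for all $t\le k$. A non-fresh step hits $v_0$ or is a repeat, and there are at most $\Lambda$ repeats, each having $\hat D_t\ge1$. So the expected number of non-fresh steps is at most $k\Delta/\ell+\mathbb E\Lambda=o(k)$, as $\Delta=o(n)$ and $\Delta=o(k)$. By Step 2, $|\mathcal C(v_0)|\ge(1-o(1))k$ whp. As $\delta$ is arbitrary, the claim follows. $\square$

## Many blocks under a tilt with positive drift

To build a component of size about $L/I_n$, cut the samples into blocks. In one block, tilt the law so that the drift becomes $\kappa\varepsilon>0$; the walk then stays up, at a cost of about $e^{-I_n\cdot\text{length}}$. There are about $N\min(1,a^{-2})$ blocks, up to powers of $L$, so one of them will succeed. Three things need care: each block starts from $A\ge0$ and needs a run-up of $r$ steps; vertices already seen are lost; and under the tilt hubs may be sampled twice.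

**Proposition 4 (block estimate).** Fix $\kappa\in(0,1]$, $c_1\in(0,1]$, $c_0\in(0,\frac1{4K}]$, $\iota\in(0,\frac12]$. Consider $n$ (possibly along a subsequence) with $\theta_n\Delta\le c_0L$. Let $k=\lceil c_1L/I_n\rceil$, $V=s_n+Ka$, $r=\lceil512V/(\kappa\varepsilon)^2\rceil$, $B=r+k$. Then
$$\mathbb P(|\mathcal C_{\max}|<(1-\iota)k)\le o(1)+e^{-pb},\qquad p=\tfrac12\exp\{-(1+2KL^{-1/2}+6K\kappa)I_nB\},$$
where the number of blocks $b$ satisfies $b\ge c_*L^{-2}N\min(1,a^{-2})-1$ with $c_*>0$ depending only on $\kappa,c_0,c_1$ and the law of $D$. Moreover $rI_n\le C\kappa^{-2}(1+\theta_n\Delta)$ with $C$ depending only on the law of $D$.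

*Proof.* Put $\theta'=\theta_\kappa\le K\theta_n$. In this proof $c,C$ may also depend on $\kappa,c_0,c_1$, except in the bound for $rI_n$.

**Step 1: sizes.** We compare $r$, $k$, $B$. Since $c(1+a)\le V\le C(1+a)$ with constants depending only on the law of $D$,
$$r\le C\kappa^{-2}(\varepsilon^{-2}+\Delta/\varepsilon),\qquad\varepsilon r\ge c(\varepsilon^{-1}+\Delta).$$
By $I_n\le K\varepsilon\theta_n$ and $\theta_n\le\varepsilon$, $rI_n\le C\kappa^{-2}(\theta_n/\varepsilon+\theta_n\Delta)\le C\kappa^{-2}(1+\theta_n\Delta)$. Next, $\varepsilon^{-2}\le K/I_n$ and $\Delta/\varepsilon=\theta_n\Delta/(\varepsilon\theta_n)\le c_0L/(\varepsilon\theta_n)\le c_0KL/I_n$. So $r\le CL/I_n\le Ck$, and with $I_n\ge\frac12\varepsilon\theta_n$ and Lemma 1(b)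
$$B\le Ck\le\frac{CL}{\varepsilon\theta_n}\le\frac{CL}\varepsilon\Big(\frac1\varepsilon+\Delta\Big).\tag{10}$$

**Step 2: how many blocks, and what they use up.** Start with $U_0=\emptyset$. Let $m=L^{-1}n\min(\varepsilon,1/\Delta)$ and $b=\lfloor m/B\rfloor$. If $b=0$ the assertion is trivial. Block $j$ uses the samples with indices in $((j-1)B,jB]$, $1\le j\le b$. By (10) and Lemma 1(b),
$$b+1\ge\frac mB\ge cL^{-2}n\min(\varepsilon,1/\Delta)\,\varepsilon\theta_n\ge cL^{-2}n\varepsilon\min(\varepsilon^2,\Delta^{-2})=cL^{-2}N\min(1,a^{-2}).$$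
Let $P_j$ be the set of vertices sampled before block $j$, let $\beta=L^{-1/2}$, and
$$\mathcal G_j=\Big\{\sum_{w\in P_j}d_w^2e^{\theta'd_w}\le\beta\varepsilon\ell\Big\}.$$
This event is determined by the samples before block $j$, and $\mathcal G_1\supseteq\mathcal G_2\supseteq\dots\supseteq\mathcal G_b$. By Lemma 1(d),
$$\mathbb E[(D^*)^2e^{\theta'D^*}]\le s_n+\Delta\,\mathbb E[D^*(e^{\theta'D^*}-1)]=s_n+\Delta G(\theta')\le s_n+K\varepsilon\Delta=V .\tag{11}$$
A vertex $w$ is in $P_b$ with probability at most $md_w/\ell$. So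
$$\mathbb E\sum_{w\in P_b}d_w^2e^{\theta'd_w}\le\frac m\ell\sum_wd_w^3e^{\theta'd_w}=m\,\mathbb E[(D^*)^2e^{\theta'D^*}]\le mV\le(s_n+K)L^{-1}\varepsilon n,$$
the last step by $\min(\varepsilon,1/\Delta)(s_n+K\varepsilon\Delta)\le s_n\varepsilon+K\varepsilon$. By Markov, $\mathbb P(\mathcal G_b^c)\le CL^{-1/2}\to0$.

**Step 3: the tilted law in one block.** Condition on the past of block $j$ with $\mathcal G_j$ true, write $P=P_j$, and relabel the block's samples $y_1,\dots,y_B$; they are i.i.d. uniform. Let $\hat D_i=d_{v(y_i)}1\{v(y_i)\notin P\}$, let $\hat D$ be a generic copy, $\hat Z=\mathbb E[e^{\theta'\hat D}]$, $Z=\mathbb E[e^{\theta'D^*}]$. Using $e^x-1\le xe^x$ and $\mathcal G_j$,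
$$0\le Z-\hat Z=\frac1\ell\sum_{w\in P}d_w(e^{\theta'd_w}-1)\le\theta'\beta\varepsilon,\qquad0\le\mathbb E[D^*e^{\theta'D^*}]-\mathbb E[\hat De^{\theta'\hat D}]=\frac1\ell\sum_{w\in P}d_w^2e^{\theta'd_w}\le\beta\varepsilon .$$
As $Z\ge\hat Z\ge1$, $\log(Z/\hat Z)\le Z/\hat Z-1\le\theta'\beta\varepsilon$, so $\log\hat Z\ge\log Z-\theta'\beta\varepsilon$. Let $Q$ be the law under which the $y_i$ are i.i.d. with density $e^{\theta'\hat D}/\hat Z$ relative to uniform, and $m_Q:=\mathbb E_Q\hat D-2$. Recall $\mathbb E[D^*e^{\theta'D^*}]=(2+\kappa\varepsilon)Z$ by the choice of $\theta'=\theta_\kappa$. Therefore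
$$m_Q\le(2+\kappa\varepsilon)\frac Z{\hat Z}-2\le(2+\kappa\varepsilon)(1+\theta'\beta\varepsilon)-2\le\kappa\varepsilon+3\theta'\beta\varepsilon,\qquad m_Q\ge\frac{(2+\kappa\varepsilon)Z-\beta\varepsilon}{Z}-2\ge\kappa\varepsilon-\beta\varepsilon .$$
As $\beta,\theta'\to0$, $\frac\kappa2\varepsilon\le m_Q\le2\kappa\varepsilon$. By (11) and $\hat Z\ge1$, $\mathrm{Var}_Q(\hat D)\le\mathbb E[\hat D^2e^{\theta'\hat D}]\le V$. Let $\hat S_i=\sum_{u\le i}(\hat D_u-2)$ and $R_i=\hat S_i-im_Q$.

**Step 4: three good events, likely under $Q$.**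

*The walk follows its drift after the run-up.* Let $E_1=\{|R_i|\le\frac\kappa4\varepsilon i\ \text{for all }i\in[r,B]\}$. By Kolmogorov's inequality on the ranges $[2^ur,2^{u+1}r)$,
$$Q(E_1^c)\le\sum_{u\ge0}\frac{16V2^{u+1}r}{\kappa^2\varepsilon^22^{2u}r^2}=\frac{64V}{\kappa^2\varepsilon^2r}\le\frac18 .$$
On $E_1$: $\hat S_i\ge\frac\kappa4\varepsilon r$ for $i\in[r,B]$, and $\hat S_B\le3\kappa\varepsilon B$.

*Repeats are light.* A *repeat* is an $i\le B$ with $v(y_i)\notin P$ and $v(y_i)=v(y_{i'})$ for some $i'<i$ in the block. Let $\Lambda$ be the sum of $\hat D_i$ over repeats. For $w\notin P$, $Q(v(y)=w)\le d_we^{\theta'd_w}/\ell$. Summing over pairs, and using $\theta'\Delta\le K\theta_n\Delta\le Kc_0L$,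
$$\mathbb E_Q\Lambda\le\frac{B^2}{2\ell^2}\sum_wd_w^3e^{2\theta'd_w}\le\frac{B^2s_n}{2\ell}e^{2K\theta_n\Delta}\le\frac{CB^2}nN^{2Kc_0}.$$
Here $2Kc_0\le\frac12$. With (10), $\varepsilon r\ge c(\varepsilon^{-1}+\Delta)$ and (5),
$$\frac{\mathbb E_Q\Lambda}{\varepsilon r}\le CN^{1/2}L^2\,\frac{\varepsilon^{-1}+\Delta}{\varepsilon^2n}\le CN^{1/2}L^2(N^{-1}+N^{-2/3})\to0 .$$
So $E_2=\{\Lambda<\frac\kappa4\varepsilon r\}$ has $Q(E_2)\to1$.

*Most steps are fresh.* Let $E_3$ be the event that at most $\iota k$ indices of the block are non-fresh. A non-fresh index has $v(y_i)\in P$, with $Q$-probability at most $\frac1\ell\sum_{w\in P}d_w\le\beta\varepsilon$, or is a repeat, and there are at most $\Lambda$ repeats. So the expected number of non-fresh indices is at most $B\beta\varepsilon+o(\varepsilon r)=o(k)$, because $B,r\le Ck$. So $Q(E_3)\to1$.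

All bounds are uniform over pasts satisfying $\mathcal G_j$. Hence $Q(E)\ge\frac12$ for $E=E_1\cap E_2\cap E_3$ and $n$ large.

**Step 5: back to the original law.** We have $\log Z-2\theta'=\log\varphi(\theta')\ge-I_n$, and $\theta'\varepsilon\le K\theta_n\varepsilon\le2KI_n$. By fact 3,
$$\mathbb P(E\mid\text{past})=\mathbb E_Q\big[e^{B(\log\hat Z-2\theta')-\theta'\hat S_B};E\big]\ge\tfrac12e^{-B(I_n+\theta'\beta\varepsilon+3\kappa\theta'\varepsilon)}\ge\tfrac12e^{-BI_n(1+2K\beta+6K\kappa)}=p .\tag{12}$$

**Step 6: $E$ produces a large component.** Let $t_0=(j-1)B$. Since $A_{t_0}\ge0$, summing (9) gives $A_{t_0+i}\ge\hat S_i-\Lambda$: at indices with $v(y_i)\in P$ we have $\hat D_i=0$, and at repeats the loss is counted in $\Lambda$. On $E$ this is positive for all $i\in[r,B]$. So the vertices discovered in steps $t_0+r+1,\dots,t_0+B$ lie in one component, and they number at least $k-\iota k$. Call $E$ the success of block $j$.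

**Step 7: some block succeeds.** Since $\mathcal G_b\subseteq\mathcal G_j$ for $j\le b$, and given any past satisfying $\mathcal G_j$ block $j$ fails with conditional probability at most $1-p$, successive conditioning gives
$$\mathbb P(\text{no success})\le\mathbb P(\mathcal G_b^c)+\mathbb P\Big(\bigcap_{j\le b}\big(\mathcal G_j\cap\{\text{block }j\text{ fails}\}\big)\Big)\le o(1)+(1-p)^b\le o(1)+e^{-pb}.\qquad\square$$

## Order and sharp constants from the block estimate

**Lower half of Theorem A.** The run-up costs $rI_n\lesssim1+\theta_n\Delta$. If $\theta_n\Delta$ is a small multiple of $L$ we can pay for it; otherwise one hub already gives the right order.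

Use Proposition 4 with $\kappa=1$, $\iota=\frac12$. There $I_nB\le C(1+\theta_n\Delta)+c_1L+I_n\le C(1+c_0L)+c_1L$, with $C$ depending only on the law of $D$. So $p\ge c\,N^{-C_6(c_0+c_1)}$ with $c,C_6$ depending only on the law of $D$. Fix $c_0\le\frac1{4K}$ and $c_1\le1$ with $C_6(c_0+c_1)\le\frac16$.

For those $n$ with $\theta_n\Delta\le c_0L$: by (5), $b\ge c_*L^{-2}N^{1/3}-1$, so $pb\to\infty$, and whp $|\mathcal C_{\max}|\ge\frac k2\ge\frac{c_1L}{2I_n}\ge\frac{c_1L}{2K\varepsilon\theta_n}$.

For those $n$ with $\theta_n\Delta>c_0L$: by Lemma 1(a), $a=\varepsilon\Delta\ge s_n\theta_n\Delta\ge c_0L\to\infty$. So by Proposition 3 whp $|\mathcal C_{\max}|\ge\frac\Delta{2\varepsilon}\ge\frac{c_0}2\cdot\frac L{\varepsilon\theta_n}$. $\square$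

**Proof of Theorem B(2).** Assume $\theta_n\Delta=o(L)$; this follows from $\varepsilon\Delta=o(L)$ by Lemma 1(a). The upper bound is B(1). For the lower bound, given $\delta\in(0,\frac12)$ fix $\kappa\in(0,1]$ with $(1+6K\kappa)(1-\delta)\le1-\frac\delta2$, and apply Proposition 4 with $c_1=1-\delta$, $c_0=\frac1{4K}$. Now $rI_n\le C\kappa^{-2}(1+o(L))=o(L)$, so $I_nB\le(1-\delta+o(1))L$ and $p\ge N^{-1+\delta/2-o(1)}$. By Lemma 1(b), $\log(1+a)\le C\theta_n\Delta=o(L)$, so $\min(1,a^{-2})\ge(1+a)^{-2}=N^{-o(1)}$ and $b\ge N^{1-o(1)}$. Hence $pb\ge N^{\delta/2-o(1)}\to\infty$, and whp $|\mathcal C_{\max}|\ge(1-\iota)(1-\delta)L/I_n$ with $\iota,\delta$ arbitrary. $\square$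

**Proof of Theorem B(3).** Let $\varepsilon\Delta\to0$; we compute $I_n$. Let $X=D^*-2$, so $|X|\le\Delta$, and $K'=\max(K,1/\sigma^2)$. For $0\le\theta\le K'\varepsilon$, $\theta|X|\le K'\varepsilon\Delta\to0$, so $e^{\theta X}=1+\theta X+\frac12\theta^2X^2(1+O(\theta\Delta))$ uniformly. Since $\mathbb E X=-\varepsilon$ and $\mathbb E X^2=s_n-4(2-\varepsilon)+4\to\sigma^2$,
$$\varphi(\theta)=1-\varepsilon\theta+\tfrac{\sigma^2}2\theta^2+o(\varepsilon^2),\qquad\log\varphi(\theta)=-\varepsilon\theta+\tfrac{\sigma^2}2\theta^2+o(\varepsilon^2)$$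
uniformly on $[0,K'\varepsilon]$; the second holds because $\varphi-1=O(\varepsilon^2)$. The minimizer $\theta^\circ\le K\theta_n\le K\varepsilon$ of $\log\varphi$ lies in this interval, and so does the minimizer $\varepsilon/\sigma^2$ of the quadratic, whose minimum is $-\varepsilon^2/(2\sigma^2)$. Hence $I_n=(1+o(1))\varepsilon^2/(2\sigma^2)$. Apply B(2). $\square$

Theorem B(4) is Proposition 3. Theorems A and B are proved.

## Comparing $\theta_n$ with $\min\{\varepsilon,L/d_{\max}\}$: Theorem C

Since $M_n=\frac L\varepsilon\max\{\frac1\varepsilon,\frac\Delta L\}=\frac L\varepsilon\cdot\frac1{\min\{\varepsilon,L/\Delta\}}$, Theorem A says that whp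
$$c\,\frac{\min\{\varepsilon,L/\Delta\}}{\theta_n}\le\frac{|\mathcal C_{\max}|}{M_n}\le C\,\frac{\min\{\varepsilon,L/\Delta\}}{\theta_n}.\tag{13}$$

**Part 1 (universal bounds).** By Lemma 1(c), $\theta_n\le C\min\{\varepsilon,L/\Delta\}$, so the lower bound follows from (13). By Lemma 1(b), $\theta_n\ge c\log(1+a)/\Delta$; insert this in Theorem A to get the upper bound. $\square$

**Part 2 (criterion).** If the liminf is positive, then $\theta_n\ge c'\min\{\varepsilon,L/\Delta\}$ for some $c'>0$ and all large $n$, so (13) and Part 1 give $c\le|\mathcal C_{\max}|/M_n\le C/c'$ whp, and the claim holds. If the liminf is $0$, then by (13) $|\mathcal C_{\max}|/M_n\to\infty$ in probability along a subsequence, and the claim fails. $\square$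

**Part 3 (disproof).** Take the construction and the choice of parameters made above. It satisfies the standing assumptions, $\varepsilon_n=-(1+o(1))e_n$, and $d_{\max}=h=(1+o(1))a_n/e_n$. It remains to bound $\theta_n$. In any sequence of the construction $\mathbb E[D^*1\{D^*\ge h\}]=n_hh^2/\ell$, so Lemma 1(c) at $x=h$ gives
$$\theta_n\le\frac1h\log\Big(1+\frac{\varepsilon\ell}{n_hh^2}\Big).\tag{14}$$
Here $n_h\ge n/(2h^3a_n)$, so $\varepsilon\ell/(n_hh^2)\le C\varepsilon ha_n\le Ca_n^2$. Hence $\theta_n\le C\log a_n/h\le C\varepsilon\log a_n/a_n$. And $\min\{\varepsilon,L/h\}\ge c\,\varepsilon\min\{1,L/a_n\}$. By (13), whp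
$$\frac{|\mathcal C_{\max}|}{M_n}\ge c\,\frac{\min\{1,L/a_n\}}{\log a_n/a_n}=c\,\frac{\min\{a_n,L\}}{\log a_n}\to\infty,$$
because $a_n\to\infty$ and $\log a_n=o(L)$. So the claim is false as stated, at every barely subcritical rate $e_n$.

By Theorem A, whp $|\mathcal C_{\max}|\ge\frac{cL}{\varepsilon\theta_n}\ge c\,\frac h\varepsilon\cdot\frac L{\log a_n}$. This matches the upper bound in Part 1 up to constants, because $\log(1+\varepsilon h)\sim\log a_n$. For $a_n=\log(ne_n^3)\sim L$ we have $h/\varepsilon\sim\varepsilon^{-2}L$, so $M_n\asymp\varepsilon^{-2}L$ and $|\mathcal C_{\max}|\asymp\varepsilon^{-2}L^2/\log L$ whp. $\square$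

**Part 4 (positive results).** By Part 2 it suffices to show $\theta_n\ge c\min\{\varepsilon,L/\Delta\}$ for large $n$ and some $c>0$. In this part constants may depend on the sequence.

(a) By Lemma 1(b), $\theta_n\ge c\,\varepsilon\,\frac{\log(1+a)}a$, and $\log(1+a)/a$ is bounded below for bounded $a$. So $\theta_n\ge c'\varepsilon$.

(b) By Lemma 1(b), $\theta_n\ge c\log(1+a)/\Delta\ge c'L/\Delta$.

(c) Let $u=z\min\{\varepsilon,L/\Delta\}$ with $0<z\le\min(1,\kappa(p-3))$. We show $G(u)\le\varepsilon$ for small $z$. On $\{uD^*\le1\}$, $e^{uD^*}-1\le2uD^*$. On $\{uD^*>1\}$, $e^{uD^*}\le e^{u\Delta}\le e^{zL}=N^z\le n^z$, and $D^*\le(D^*)^{p-1}u^{p-2}$. Also $\mathbb E[(D^*)^{p-1}]=\mathbb E[D_n^p]/\mathbb E[D_n]\le C$. Hence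
$$G(u)\le2us_n+n^z\,\mathbb E[D^*1\{D^*>1/u\}]\le Cz\varepsilon+Cn^zu^{p-2}\le Cz\varepsilon+Cz\varepsilon\cdot\varepsilon^{p-3}n^z\le C'z\varepsilon .$$
The third inequality uses $u\le z\varepsilon$, $z\le1$ and $p-2>1$; the last uses $\varepsilon^{p-3}n^z\le n^{z-\kappa(p-3)}\le1$. Here $C'$ does not depend on $z$. For $z$ small, $G(u)\le\varepsilon$, so $\theta_n\ge u$.

(d) For $u\le\kappa/2$, $G(u)\le u\,\mathbb E[(D^*)^2e^{uD^*}]=u\,\mathbb E[D_n^3e^{uD_n}]/\mathbb E[D_n]\le Cu$, since $x^3e^{\kappa x/2}\le Ce^{\kappa x}$. With $u=\varepsilon/C$ we get $G(u)\le\varepsilon$, so $\theta_n\ge c\,\varepsilon$.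

(e) Suppose $\theta_n/\min\{\varepsilon,L/\Delta\}\to0$ along a subsequence. Pass to a further one along which either $a$ is bounded, or $a\to\infty$ and $\log a/L$ converges in $[0,\infty]$. The bound in (a) excludes bounded $a$, and the bound in (b) excludes a positive limit. So $a\to\infty$ and $\log a=o(L)$ along this subsequence, contrary to (e). $\square$

## Moments, Erdős–Rényi-like degrees, and what stays undetermined

*Higher moments alone do not rescue the claim.* In the construction take $e_n=1/\log\log n$, $h$ odd with $|h-e_n^{-3}|\le2$, and $n_h=\lfloor n\exp(-\sqrt h)\rfloor$. As $\sqrt h\sim(\log\log n)^{3/2}=o(\log n)$, $n_h\to\infty$. For every $p$, $n_hh^p/n\le h^pe^{-\sqrt h}\to0$. So the construction applies, and all moments of $D_n$ converge. In (14), $\varepsilon\ell/(n_hh^2)\le Ce^{\sqrt h}$, so $\theta_n\le(\sqrt h+C)/h\le C\varepsilon^{3/2}$. Since $a\sim\varepsilon^{-2}\ll L$, we have $\min\{\varepsilon,L/\Delta\}=\varepsilon$, and by (13) $|\mathcal C_{\max}|/M_n\ge c\,\varepsilon^{-1/2}\to\infty$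 whp. Thus in (4c) the condition $\varepsilon\le n^{-\kappa}$ cannot simply be dropped. Part 3 with, for example, $e_n=n^{-1/4}$ and $a_n=\log n$ shows that the moment condition in (4c) cannot be dropped either.

*What remains of the proposed formula.* $M_n$ is always a valid lower bound up to a constant, and it is the correct order exactly under the criterion C(2). For Erdős–Rényi-like degrees, $\sigma^2=1$ and $\varepsilon d_{\max}\to0$, Theorem B(3) gives $2\varepsilon^{-2}\log(n\varepsilon^3)$, in line with the quoted result (iii). The value $\sigma^2=1$ is that of Poisson degrees of mean $1$: their size-biased version is $1$ plus a Poisson variable of mean $1$, with variance $1$.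

*What is not determined.* When $\theta_nd_{\max}$ is not $o(L)$, for instance of order $L$, with boundedly many hubs in the largest component, the argument does not determine the sharp constant. There Theorem A gives the order, and Theorem B(1) and B(4) give one-sided constants.
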